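# Second-order Löwenheim numbers and the number of worlds in inquisitive first-order logic

We work in ZFC throughout.

## 1. Information models and support

**Definition 1 (signatures).** A signature $\Sigma$ consists of relation symbols and function symbols, each with an arity (arity $0$ is allowed), possibly together with identity $=$. Some of the function symbols may be designated as rigid. $\Sigma$ may be finite or infinite. It is *non-degenerate* if it contains a relation symbol of positive arity, or contains identity.

For example, $\{P\}$ with $P$ unary and $\{=\}$ are non-degenerate. A signature with only $0$-ary relation symbols and function symbols is degenerate: no atom can speak about individuals.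

**Definition 2 (language).** Formulas of $\mathcal L_{\mathrm{InqBQ}}(\Sigma)$ are built from atomic formulas and $\bot$ with $\wedge$, $\to$, the inquisitive disjunction, which we write $\veebar$, the quantifier $\forall$, and the inquisitive existential $\exists$. There are countably many variables. We abbreviate $\neg\varphi:=\varphi\to\bot$ and $?\varphi:=\varphi\veebar\neg\varphi$. For example, $?P(x)$ reads "whether $P(x)$", and $\exists x\,P(x)$ reads "which thing has $P$: name one".

**Definition 3 (models).** An InqBQ-model is $M=(W,D,I)$ with a set $W$ of worlds, a nonempty domain $D$, and for each $w\in W$ a first-order $\Sigma$-structure $M_w$ with universe $D$. Rigid function symbols have the same interpretation at all worlds; other function symbols may vary. If $=$ is in $\Sigma$, it is interpreted at $w$ by a congruence $\sim_w$ of $M_w$, that is, an equivalence relation compatible with all relations and functions of $M_w$. An *information state* is a subset $s\subseteq W$.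

**Definition 4 (support).** For a state $s$ and an assignment $g$:

- $s\models_g\alpha$ for atomic $\alpha$ (identity atoms included) iff $M_w\models_g\alpha$ for all $w\in s$;
- $s\models_g\bot$ iff $s=\emptyset$;
- $s\models_g\varphi\wedge\psi$ iff $s\models_g\varphi$ and $s\models_g\psi$;
- $s\models_g\varphi\to\psi$ iff for every $t\subseteq s$, $t\models_g\varphi$ implies $t\models_g\psi$;
- $s\models_g\varphi\veebar\psi$ iff $s\models_g\varphi$ or $s\models_g\psi$;
- $s\models_g\forall x\,\varphi$ iff $s\models_{g[x\mapsto d]}\varphi$ for every $d\in D$;
- $s\models_g\exists x\,\varphi$ iff $s\models_{g[x\mapsto d]}\varphi$ for some $d\in D$.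

We often write an element of $D$ in place of a variable whose value it is.

**A two-world example.** Let $\Sigma=\{P\}$ with $P$ unary, $W=\{w_1,w_2\}$, $D=\{a,b\}$; at $w_1$ only $a$ has $P$, at $w_2$ only $b$ has $P$. Each singleton state supports $\exists x\,P(x)$, but $W$ does not, because neither $a$ nor $b$ has $P$ at both worlds. Also $W\not\models{?P(a)}$. But $W\models{?P(a)}\to\exists x\,P(x)$: the substates that support $?P(a)$ are $\emptyset,\{w_1\},\{w_2\}$, and each supports $\exists x\,P(x)$. So an implication is a statement about all substates.

Add a non-rigid constant $c$ with value $a$ at $w_1$ and $b$ at $w_2$. Then $W\models P(c)$ although $W\not\models\exists x\,P(x)$. A rigid constant would have to take one value at both worlds.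

For identity: let $D=\{a,b\}$, let $\sim_{w_1}$ be true identity and $\sim_{w_2}$ the total relation. Both are congruences for the signature $\{=\}$, and $\{w_1,w_2\}\not\models{?(a=b)}$.

## 2. Persistence and flat formulas

A formula $\alpha$ is *flat* if $s\models_g\alpha$ iff $\{w\}\models_g\alpha$ for all $w\in s$ (for all $M,s,g$). For a flat formula we say "$\alpha$ is true at $w$" when $\{w\}\models_g\alpha$, and put $|\alpha|_g=\{w:\{w\}\models_g\alpha\}$. In the example, $P(a)$ is flat, while $?P(a)$ is not: both singletons support it and their union does not.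

**(F1)** *If $s\models_g\varphi$ and $t\subseteq s$, then $t\models_g\varphi$ (persistence). Moreover $\emptyset\models_g\varphi$ always.* Both are inductions on $\varphi$. For $\to$, a substate of $t$ is a substate of $s$. For $\emptyset\models\exists x\,\varphi$ we use $D\ne\emptyset$.

**(F2)** *Atoms and $\bot$ are flat; flat formulas are closed under $\wedge$; if $\alpha$ is flat, so is $\varphi\to\alpha$. In particular every $\neg\varphi$ is flat.* Only the implication needs an argument. If $s\models\varphi\to\alpha$, then every singleton inside $s$ supports it by (F1). Conversely, suppose that every $\{w\}$ with $w\in s$ supports $\varphi\to\alpha$, and let $t\subseteq s$ with $t\models\varphi$. For $w\in t$ we get $\{w\}\models\varphi$ by (F1), hence $\{w\}\models\alpha$; as $\alpha$ is flat, $t\models\alpha$.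

**(F3)** *If $\alpha$ is flat, then $s\models_g\alpha\to\chi$ iff $s\cap|\alpha|_g\models_g\chi$. So $s\models\neg\alpha$ iff $\alpha$ is true nowhere in $s$; and for flat $\gamma$, $s\models\alpha\to{?\gamma}$ iff $\gamma$ has constant truth value on $s\cap|\alpha|$.* By flatness, $s\cap|\alpha|$ supports $\alpha$; this gives the forward direction. Conversely, any $t\subseteq s$ supporting $\alpha$ is contained in $s\cap|\alpha|$, so it supports $\chi$ by (F1). The two special cases take $\chi=\bot$ and $\chi=\gamma\veebar\neg\gamma$.

For flat $\alpha$, $\neg\alpha$ is true at $w$ exactly when $\alpha$ is not.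

## 3. Second-order logic and its Löwenheim numbers

**Definition 5 (SO).** SO is second-order logic with identity, relation variables of all arities, and full semantics: a quantifier over $n$-ary relations ranges over all $n$-ary relations on the universe.

For example, SO expresses "the set $U$ is finite": every relation that is the graph of an injection of $U$ into $U$ has range $U$. So SO expresses "the universe is uncountable": there is no linear order of the universe all of whose proper initial segments $\{y:y<x\}$ are finite. Indeed a countable set has such an order, and given such an order, sending $x$ to the number of its predecessors is an injection into $\mathbb N$.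

Vocabularies of SO theories may be taken relational: replacing function symbols and constants by their graphs, with the obvious axioms, changes neither the universes of models nor infinite bounds on sizes of theories, and keeps finite theories finite.

**Definition 6 (Löwenheim numbers).** For a satisfiable set $T$ of SO sentences let $\mu(T)$ be the least cardinality of a model of $T$. For infinite cardinals $\nu$ put
$$L(\nu):=\sup\{\mu(T):T\text{ satisfiable},\ |T|\le\nu\},\qquad \ell:=\sup\{\mu(\{\theta\}):\theta\text{ a satisfiable SO sentence}\}.$$

The suprema exist because, up to renaming of symbols, there is only a set of theories of size $\le\nu$. By definition $L(\nu)$ is the least cardinal $\kappa$ such that every satisfiable SO theory of size $\le\nu$ has a model of size $\le\kappa$; likewise $\ell$ for single sentences, or equivalently for finite theories (take conjunctions). Clearly $\ell\le L(\aleph_0)$, and $L(\nu)\le L(\nu')$ for $\nu\le\nu'$.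

For example, "there are at least $n$ elements" has $\mu=n$, and "the universe is uncountable" has $\mu=\aleph_1$. Hence $\ell>\aleph_0$ and $L(\nu)>\aleph_0$.

We also use the beth numbers $\beth_0=\aleph_0$, $\beth_{\gamma+1}=2^{\beth_\gamma}$, $\beth_\gamma=\sup_{\gamma'<\gamma}\beth_{\gamma'}$ for limit $\gamma$, and the sets $V_\alpha=\bigcup_{\beta<\alpha}\mathcal P(V_\beta)$; for example $V_0=\emptyset$ and $V_2=\{\emptyset,\{\emptyset\}\}$. The cofinality $\mathrm{cf}\,\kappa$ is the least size of an unbounded subset of $\kappa$; for example $\mathrm{cf}\,\aleph_\omega=\omega$.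

## 4. Entailment over models with at most $\kappa$ worlds

**Definition 7 (entailment and approximations).** $\Phi\models_{\mathrm{InqBQ}}\psi$ holds iff for every model $M$, state $s$ and assignment $g$: if $s\models_g\varphi$ for all $\varphi\in\Phi$, then $s\models_g\psi$. For a cardinal $\kappa$, $\models_{\mathrm{InqBQ}_\kappa}$ is defined in the same way, using only models with $|W|\le\kappa$.

**Finite $\kappa$ by hand.** Let $\Sigma=\{P\}$, $P$ unary. The formula $?P(x)$ is valid in $\mathrm{InqBQ}_1$, as a state with at most one world settles every flat question; it fails in the two-world example. For general $n$, put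
$$\alpha_i:=P(x_i)\wedge\bigwedge_{j\ne i}\neg P(x_j)\quad(0\le i\le n),\qquad \chi_n:=\neg\alpha_0\veebar\dots\veebar\neg\alpha_n .$$
At one world at most one of the $n+1$ flat formulas $\alpha_i$ is true. So in a state with at most $n$ worlds, some $\alpha_i$ is true nowhere, and $\chi_n$ is supported. With $W=\{w_0,\dots,w_n\}$, $D=\{0,\dots,n\}$, $P$ true only of $i$ at $w_i$, and $g(x_i)=i$, the state $W$ refutes $\chi_n$. So $\models_{\mathrm{InqBQ}}$ differs from $\models_{\mathrm{InqBQ}_n}$ for every finite $n$. A stronger fact is known: if $\Sigma$ has a relation symbol of positive arity, a single formula is valid in every $\mathrm{InqBQ}_n$, $n\in\mathbb N$, but not in $\mathrm{InqBQ}$.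

The next case is the problem, taken from "Coherence in inquisitive first-order logic": does $\models_{\mathrm{InqBQ}}$ coincide with $\models_{\mathrm{InqBQ}_{\aleph_0}}$, and if not, what is the least $\kappa$ for which it coincides with $\models_{\mathrm{InqBQ}_\kappa}$? In plain words: if an entailment fails, how many worlds may we need to see it fail?

**Theorem 1 (Main Theorem).** Let $\Sigma$ be non-degenerate and $\lambda:=\max(|\Sigma|,\aleph_0)$. The least cardinal $\kappa$ such that $\models_{\mathrm{InqBQ}}$ coincides with $\models_{\mathrm{InqBQ}_\kappa}$ is $L(\lambda)$. In particular $\models_{\mathrm{InqBQ}}\ne\models_{\mathrm{InqBQ}_{\aleph_0}}$ for every non-degenerate $\Sigma$, because $L(\lambda)>\aleph_0$.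

So for all finite and countable $\Sigma$ the answer is $L(\aleph_0)$.

**Theorem 2.** Let $\Sigma$ and $\lambda$ be as in Theorem 1.

1. For infinite $\nu$, the least $\kappa$ such that $\mathrm{InqBQ}$ and $\mathrm{InqBQ}_\kappa$ agree on entailments with at most $\nu$ premises is $L(\min(\nu,\lambda))$. For finitely many premises, equivalently for validity of single formulas, it is $\ell$, for every non-degenerate $\Sigma$. The same cardinals result if one bounds $|D|$, or both $|W|$ and $|D|$, instead of $|W|$.
2. For infinite $\nu$, $L(\nu)$ is not attained as a $\mu(T)$ with $|T|\le\nu$; $L(\nu)=\beth_{L(\nu)}$ (so it is a strong limit); $L(\nu)>\nu$; $\nu<\mathrm{cf}\,L(\nu)\le2^\nu$. Also $\ell=\beth_\ell$ and $\mathrm{cf}\,\ell=\omega$. Hence $\ell<L(\aleph_0)$ and $L(\nu)<L(2^\nu)$, so the answer really depends on $|\Sigma|$.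
3. $L(\aleph_0)=\sup\alpha(\varphi,r)$, where $\varphi$ ranges over formulas of set theory, $r\subseteq\omega$, and $\alpha(\varphi,r)$ is the least limit ordinal $\alpha>\omega$ with $(V_\alpha,\in)\models\varphi(r)$, if one exists. Also $\ell=\sup_\varphi\alpha(\varphi,\emptyset)$. So, for example, if a measurable cardinal exists, the least one is $<\ell$.
4. For every non-degenerate $\Sigma$, $\models_{\mathrm{InqBQ}}$ is not compact. For finite $\Sigma$, the set of valid InqBQ-formulas is many-one equivalent to the set of valid SO sentences over finite vocabularies; in particular it is not r.e.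

**Monotonicity.** If $\kappa\le\kappa'$, then $\models_{\mathrm{InqBQ}}\,\subseteq\,\models_{\mathrm{InqBQ}_{\kappa'}}\,\subseteq\,\models_{\mathrm{InqBQ}_\kappa}$. So coincidence at $\kappa$ implies coincidence at $\kappa'$. For Theorem 1 it suffices to show coincidence at $L(\lambda)$ and non-coincidence at every $\kappa<L(\lambda)$.

## 5. Thinning the worlds and thinning the domain

The sensible first attempt, for a positive answer at $\aleph_0$, is a downward Löwenheim–Skolem argument: take a countermodel and cut it down to countably many worlds.

**Cutting $W$ only.** Keep $D$ and replace $s$ by a countable $s'\subseteq s$. By persistence the premises stay supported. The danger is the conclusion, which must stay unsupported. Let $D$ be uncountable, $W=\{w_d:d\in D\}$ with distinct $w_d$, and let $P$ be true at $w_d$ of $d$ only. Then $W\not\models\exists x\,\neg P(x)$, since $P(d)$ is true at $w_d$. But every proper subset $W'$, say with $w_d\notin W'$, supports $\neg P(d)$, hence $\exists x\,\neg P(x)$. Each individual needs its own world to refute it as a witness. (Here cutting $D$ to one element $d$ and $W$ to $\{w_d\}$ repairs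 the damage.) So we must cut $D$ too.

**Cutting $D$.** Now support is in danger. Take unary $C,H$ and a $0$-ary $B$; let $W=\mathbb N\times\{0,1\}$ and $D=\mathbb N\sqcup\{e_r:r\subseteq\mathbb N\}$. At $(n,j)$ let $C$ be true of $n$ only, let $H$ be true exactly of the $e_r$ with $n\in r$, and let $B$ be true iff $j=1$. Consider
$$\gamma:=\forall x\,(C(x)\to{?B})\ \to\ \exists v\,\forall x\,\big(C(x)\to((B\to H(v))\wedge(H(v)\to B))\big).$$
By (F3), a state $t$ supports the antecedent iff $t$ contains at most one world of each pair $\{(n,0),(n,1)\}$. For such $t$, the witness $v=e_r$ with $r=\{n:(n,1)\in t\}$ works. So $W\models\gamma$. Now keep $\mathbb N$ but only the $e_r$ with $r\in\mathcal X$, where $\mathcal X\subseteq\mathcal P(\mathbb N)$ is countable. Choose a nonempty $r\notin\mathcal X$ and let $t=\{(n,1):n\in r\}\cup\{(n,0):n\notin r\}$. It supports the antecedent. A witness $e_{r'}$ with $r'\in\mathcal X$ fails at the world of $t$ over any $n$ in which $r$ and $r'$ differ; a witness $m\in\mathbb N$ fails at $(n,1)$ for $n\in r$. So $\gamma$ is lost.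

This is the exact point where the argument stops. The implication $\varphi\to\exists v\,\chi$ needs a witness in $D$ for each of the possibly $2^{|W|}$ substates, even when $W$ is countable. And $\gamma$ shows what such an implication can say: every subset of $\mathbb N$ has a name. Support contains a full power set, so we should compare it with SO and not with first-order logic.

## 6. Support written in second-order logic

**Proposition 3 (upper bounds).** Let $\Phi\not\models_{\mathrm{InqBQ}}\psi$. If $|\Phi|\le\nu$ with $\nu$ infinite, there is a countermodel with $|W|,|D|\le L(\min(\nu,\lambda))$. If $\Phi$ is finite, there is one with $|W|,|D|\le\ell$.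

*Proof.* The language has $\lambda$ formulas, so $|\Phi|\le\min(\nu,\lambda)$. Let $\Sigma_0\subseteq\Sigma$ be the set of symbols occurring in $\Phi\cup\{\psi\}$. Then $|\Sigma_0|\le\min(\nu,\lambda)$, and $\Sigma_0$ is finite if $\Phi$ is. Let $M=(W,D,I),s,g$ be a countermodel, restricted to $\Sigma_0$, with $W\cap D=\emptyset$.

**Step 1: put worlds and individuals into one structure.** Use unary symbols $\mathsf W,\mathsf D,\mathsf S$; an $(n+1)$-ary $\hat R$ for each $n$-ary relation symbol $R$ of $\Sigma_0$ (including $=$); an $(n+2)$-ary $\hat f$ for each $n$-ary function symbol $f$ of $\Sigma_0$; and a constant for each variable free in $\Phi\cup\{\psi\}$. The first argument of $\hat R,\hat f$ is a world, and $\hat f(w,\cdot,\cdot)$ is the graph of $f$ at $w$. The model $M$ becomes a structure on $W\cup D$.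

**Step 2: translate support.** For a unary SO variable (or the symbol $\mathsf S$) $X$ define $\varphi^X$. For a term $t$ let $\mathrm{Val}_t(w,u)$ say that $u$ is the value of $t$ at $w$: it is $u=x$ if $t$ is a variable $x$, and
$$\mathrm{Val}_{f(t_1,\dots,t_m)}(w,u):=\exists u_1,\dots,u_m\in\mathsf D\,\Big(\bigwedge_i\mathrm{Val}_{t_i}(w,u_i)\wedge\hat f(w,u_1,\dots,u_m,u)\Big).$$
Then

- $R(t_1,\dots,t_n)^X:=\forall w\,\big(X(w)\to\exists u_1,\dots,u_n\in\mathsf D\,(\bigwedge_i\mathrm{Val}_{t_i}(w,u_i)\wedge\hat R(w,u_1,\dots,u_n))\big)$, also for $=$;
- $\bot^X:=\forall w\,\neg X(w)$, $\ (\varphi\wedge\psi)^X:=\varphi^X\wedge\psi^X$, $\ (\varphi\veebar\psi)^X:=\varphi^X\vee\psi^X$;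
- $(\varphi\to\psi)^X:=\forall Y\,(Y\subseteq X\to(\varphi^Y\to\psi^Y))$;
- $(\forall x\,\varphi)^X:=\forall x\in\mathsf D\,\varphi^X$, $\ (\exists x\,\varphi)^X:=\exists x\in\mathsf D\,\varphi^X$.

Reading the clauses of Definition 4 side by side with these, induction on $\varphi$ gives, in the structure obtained from a model,
$$\varphi^X\text{ holds under }g\quad\Longleftrightarrow\quad X\models_g\varphi\qquad(X\subseteq W).\tag{1}$$
The implication clause is where full semantics is used: $Y$ ranges over all substates.

**Step 3: write the theory.** Let $\Theta$ consist of the structural axioms ($\mathsf D\ne\emptyset$; $\mathsf S\subseteq\mathsf W$; each $\hat f(w,\cdot,\cdot)$ with $w\in\mathsf W$ is the graph of an operation on $\mathsf D$, the same for all $w\in\mathsf W$ if $f$ is rigid; if $=$ is in $\Sigma_0$, each $\hat{=}(w,\cdot,\cdot)$ is an equivalence relation on $\mathsf D$ compatible with every $\hat R(w,\dots)$ and $\hat f(w,\dots)$; the constants lie in $\mathsf D$), all $\varphi^{\mathsf S}$ with $\varphi\in\Phi$, and $\neg\psi^{\mathsf S}$. Then $|\Theta|\le\min(\nu,\lambda)$ (up to finitely many axioms, absorbed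 since this cardinal is infinite), and $\Theta$ is finite if $\Phi$ is. By (1), $M$ yields a model of $\Theta$.

**Step 4: take a small model and read it back.** $\Theta$ has a model of size at most $L(\min(\nu,\lambda))$, respectively $\ell$. Its $\mathsf W$, $\mathsf D$ and hatted symbols form an InqBQ-model for $\Sigma_0$ with $|W|,|D|$ at most that size, and by (1) the state $\mathsf S$ supports $\Phi$ and not $\psi$.

**Step 5: restore the other symbols.** Interpret the symbols of $\Sigma\setminus\Sigma_0$ trivially: relations empty, functions constant with one fixed value, the same at all worlds, and $=$ as true identity if it is not in $\Sigma_0$. If $=$ is in $\Sigma_0$, empty relations and constant functions are compatible with $\sim_w$; if it is not, true identity is a congruence for anything. Rigidity holds. $\square$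

With $\nu=\lambda$ this covers all entailments, since $|\Phi|\le\lambda$ always. So $\models_{\mathrm{InqBQ}}$ coincides with $\models_{\mathrm{InqBQ}_{L(\lambda)}}$. The work is in the other direction: inside InqBQ we must force models as large as SO theories can.

## 7. Binary relations suffice

*BSO* is SO with only binary relation variables (besides individual variables) and only binary relation symbols; identity stays. The example $\gamma$ suggests naming sets by individuals. The lemma below says we need only name binary relations.

**Lemma 4.** Let $T$ be a satisfiable SO theory all of whose models have size $>\kappa\ge\aleph_0$. There is a satisfiable BSO theory $T'$ all of whose models have size $>\kappa$. If $|T|\le\nu$ with $\nu$ infinite, then $T'$ and its vocabulary have size $\le\nu$; if $T$ is finite, so are $T'$ and its vocabulary.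

*Proof.* Let $T$ be relational. Take new binary symbols $\mathsf l,\mathsf r$ and let $\mathrm{pair}$ say: $\mathsf l,\mathsf r$ are graphs of functions, and for all $a,b$ there is exactly one $c$ with $\mathsf l(c)=a$ and $\mathsf r(c)=b$. So $c\mapsto(\mathsf l(c),\mathsf r(c))$ is a bijection from the universe to the set of pairs. Put $\tau_0(c):=\top$, $\tau_1(c;a):=(c=a)$, and for $n\ge1$
$$\tau_{n+1}(c;a_1,\dots,a_{n+1}):=\exists c'\,\big(\mathsf l(c,a_1)\wedge\mathsf r(c,c')\wedge\tau_n(c';a_2,\dots,a_{n+1})\big).$$
Under $\mathrm{pair}$, for $n\ge1$, $\tau_n$ is a bijection between elements $c$ and $n$-tuples. Replace each $n$-ary relation variable or symbol $X$ by a binary $X^\circ$ (different ones for different $X$), and each atom $X(a_1,\dots,a_n)$ by $\exists c\,(\tau_n(c;\bar a)\wedge X^\circ(c,c))$. Every $n$-ary relation has the form $\{\bar a:\exists c\,(\tau_n(c;\bar a)\wedge X^\circ(c,c))\}$: for $n\ge1$ put the codes of its tuples on the diagonal of $X^\circ$; for $n=0$ make the diagonal empty or not. So $\varphi^\circ$ holds iff $\varphi$ holds for the coded relations.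

Let $T'=\{\mathrm{pair}\}\cup\{\varphi^\circ:\varphi\in T\}$. A model of $T'$ yields a model of $T$ on the same universe, so it has size $>\kappa$. A model of $T$ is infinite, so its universe is in bijection with its square, and it expands to a model of $T'$. The sizes are clear. $\square$

## 8. Negation relative to a formula that fails

To express an SO theory we must interpret classical negation, and here the obvious choice fails. We would like $s\models(\neg\theta)^*$ iff $s\not\models\theta^*$. But $\neg\varphi$ is flat and only sees single worlds: in the two-world example $W\not\models{?P(a)}$ and $W\not\models\neg{?P(a)}$, as $\{w_1\}\models{?P(a)}$. No cleverer formula can work at all states, since $\emptyset$ supports every formula.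

The way out is to ask for classical behavior only at states where one fixed formula $N$ is not supported, and to use $\varphi\to N$ as negation.

**Lemma 5.** Let $s$ be a state, $g$ an assignment, $N$ a formula. Call $t\subseteq s$ *full* if $t\not\models_gN$. Let $\varphi$ be a formula such that either all full $t\subseteq s$ support $\varphi$ or none does. Then for every full $t\subseteq s$: $t\models_g\varphi\to N$ iff $t\not\models_g\varphi$.

*Proof.* If $t\models\varphi$, then $t\not\models\varphi\to N$, since $t$ itself supports $\varphi$ and not $N$. If $t\not\models\varphi$, then no full state supports $\varphi$. So any $u\subseteq t$ with $u\models\varphi$ is not full, that is, $u\models N$. Hence $t\models\varphi\to N$. $\square$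

For example, in the two-world model take $s=W$ and $N={?P(a)}$. The only full substate is $W$, and $W\models\varphi\to{?P(a)}$ iff $W\not\models\varphi$, for every $\varphi$.

In the proof below, $N$ will be the conclusion of the entailment. So a countermodel is exactly a state that supports the premises and is full.

## 9. A grid of cells with two worlds each

Here is the countermodel we aim for, given a universe $A\neq\emptyset$. We have one unary predicate $P$ at our disposal. The worlds are
$$W=\{\omega_R,\omega_C,\omega_V\}\ \sqcup\ A\times A\times\{0,1\}.$$
The *cell* $(a,a')$ consists of the two worlds $(a,a',0),(a,a',1)$. The domain $D$ consists of pairwise distinct elements $d$, each with a set $[d]\subseteq W$ of worlds where $P(d)$ is to be true: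

| element $d$ | $[d]$ |
|---|---|
| $\mathrm{row}_a$ ($a\in A$) | $\{a\}\times A\times\{0,1\}\ \cup\ \{\omega_R,\omega_V\}$ |
| $\mathrm{col}_a$ ($a\in A$) | $A\times\{a\}\times\{0,1\}\ \cup\ \{\omega_C,\omega_V\}$ |
| $\mathrm{rel}_r$ ($r\subseteq A\times A$) | $r\times\{0,1\}\ \cup\ \{\omega_V\}$ |
| $\mathrm{mark}_J$ ($J=R,C,V$) | $\{\omega_J\}$ |
| $\mathrm{bit}$ | $A\times A\times\{1\}$ |
| $o$ | $\emptyset$ |

For $A=\{0,1\}$ there are $3+8=11$ worlds and $2+2+16+3+1+1=25$ individuals.

The three tag worlds let us say, with $P$ alone, which individuals are rows, columns, or *values* (names of relations; rows and columns count as values too). A relation $r\subseteq A\times A$ appears twice: as the individual $\mathrm{rel}_r$, and as the state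
$$t_r=\{\omega_R,\omega_C,\omega_V\}\cup\{(a,a',1):(a,a')\in r\}\cup\{(a,a',0):(a,a')\notin r\},$$
which selects one world from each cell. On the cell worlds of $t_r$, $P(\mathrm{bit})$ and $P(\mathrm{rel}_r)$ agree. As in the example $\gamma$, we can state in InqBQ that every selecting state has a name.

Two kinds of state must be kept apart. Full states contain both worlds of every cell; there Lemma 5 gives classical negation. Selecting states contain one world of each cell; they are not full, and only one formula, called $\mathrm{Comp}$ below, speaks about them.

## 10. The coding formulas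

Let $T'$ be a BSO theory with binary symbols $Q_i$ ($i\in J$). If $J$ is uncountable, assume $|J|\le|\Sigma|$, so $\Sigma$ is uncountable.

**The predicate $P$.** If $\Sigma$ has a relation symbol of positive arity (other than $=$), fix one, call it $\rho$, and put $P(x):=\rho(x,\dots,x)$. Otherwise let $\rho$ be the symbol $=$ and put $P(x):=\neg(x=y_0)$ with a reserved variable $y_0$. For a term $t$, $P(t)$ is the analogous formula. All are flat.

**The symbols $Q_i$.** There are only countably many variables, which forces two cases.

*Case A: $J$ countable.* Reserve a variable $q_i$ for each $i\in J$; it will name $Q_i$.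

*Case B: $J$ uncountable.* Then $|\Sigma\setminus\{\rho,=\}|=|\Sigma|\ge|J|$, so we may assume $J\subseteq\Sigma\setminus\{\rho,=\}$. With a reserved variable $z$, put $p_i:=i(z,\dots,z)$ if $i$ is a relation symbol and $p_i:=P(i(z,\dots,z))$ if $i$ is a function symbol. Each $p_i$ is flat.

**Further reserved variables:** $k_R,k_C,k_V,b,\delta$. Reserved variables are never bound, and infinitely many variables are left unreserved. Put
$$\mathrm{tag}_J:=P(k_J)\ (J=R,C,V),\quad\beta:=P(b),\quad\mathrm{cell}(x,y):=P(x)\wedge P(y)\wedge\neg\mathrm{tag}_R\wedge\neg\mathrm{tag}_C\wedge\neg\mathrm{tag}_V .$$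
All are flat.

**Bounded quantifiers.**

- $\forall x{\in}R\,\varphi:=\forall x\big((\mathrm{tag}_R\to\neg P(x))\veebar(\mathrm{tag}_V\to\neg P(x))\veebar\varphi\big)$ and $\exists x{\in}R\,\varphi:=\exists x\big((\mathrm{tag}_R\to P(x))\wedge(\mathrm{tag}_V\to P(x))\wedge\varphi\big)$;
- $\forall y{\in}C\,\varphi$ and $\exists y{\in}C\,\varphi$: the same with $\mathrm{tag}_C$ instead of $\mathrm{tag}_R$;
- $\forall v{\in}V\,\varphi:=\forall v\big((\mathrm{tag}_V\to\neg P(v))\veebar\varphi\big)$ and $\exists v{\in}V\,\varphi:=\exists v\big((\mathrm{tag}_V\to P(v))\wedge\varphi\big)$.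

**The formulas.** First the two formulas that are meant to fail, at full and at selecting states respectively:
$$N:=\neg\mathrm{tag}_R\veebar\neg\mathrm{tag}_C\veebar\neg\mathrm{tag}_V\veebar\exists x{\in}R\,\exists y{\in}C\,\big(\neg(\mathrm{cell}(x,y)\wedge\beta)\veebar\neg(\mathrm{cell}(x,y)\wedge\neg\beta)\big),$$
$$N_1:=\neg\mathrm{tag}_R\veebar\neg\mathrm{tag}_C\veebar\neg\mathrm{tag}_V\veebar\exists x{\in}R\,\exists y{\in}C\,\neg\mathrm{cell}(x,y).$$
Next, "tag worlds agree about $P$", "values and the $p_i$ are constant on cells", and comprehension:
$$\sigma_1:=\forall v\big((\mathrm{tag}_R\to{?P(v)})\wedge(\mathrm{tag}_C\to{?P(v)})\wedge(\mathrm{tag}_V\to{?P(v)})\big),$$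
$$\sigma_2:=\forall x{\in}R\,\forall y{\in}C\,\forall v{\in}V\,(\mathrm{cell}(x,y)\to{?P(v)}),$$
$$\sigma_{p_i}:=\forall x{\in}R\,\forall y{\in}C\,(\mathrm{cell}(x,y)\to{?p_i})\quad\text{(Case B)},$$
$$\mathrm{Comp}:=\forall x{\in}R\,\forall y{\in}C\,(\mathrm{cell}(x,y)\to{?\beta})\ \to\ \Big(N_1\veebar\exists v{\in}V\,\forall x{\in}R\,\forall y{\in}C\,\big(\mathrm{cell}(x,y)\to((\beta\to P(v))\wedge(P(v)\to\beta))\big)\Big).$$

**Sorted states.** Fix $M,s,g$. Call a state $t\subseteq s$ *sorted* if for each $J=R,C,V$ it contains a $\mathrm{tag}_J$-world, that is, a world where $\mathrm{tag}_J$ is true. If $t$ is not sorted, it supports some $\neg\mathrm{tag}_J$, hence both $N$ and $N_1$.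

Assume $s$ is sorted and $s\models\sigma_1$. By (F3), for each $d\in D$ and each $J$, the truth value of $P(d)$ is constant on the $\mathrm{tag}_J$-worlds of $s$. Let
$$\mathcal V=\{d:P(d)\text{ true at the }\mathrm{tag}_V\text{-worlds of }s\},$$
$$\mathcal R=\{d\in\mathcal V:P(d)\text{ true at the }\mathrm{tag}_R\text{-worlds of }s\},\qquad\mathcal C=\{d\in\mathcal V:P(d)\text{ true at the }\mathrm{tag}_C\text{-worlds of }s\}.$$

*For sorted $t\subseteq s$ the bounded quantifiers do what they say:*
$$t\models\forall x{\in}R\,\varphi\ \text{ iff }\ t\models\varphi[d]\text{ for all }d\in\mathcal R,\qquad t\models\exists x{\in}R\,\varphi\ \text{ iff }\ t\models\varphi[d]\text{ for some }d\in\mathcal R,\tag{2}$$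
*and similarly for $C$ with $\mathcal C$ and for $V$ with $\mathcal V$.* Indeed $t$ contains $\mathrm{tag}_J$-worlds for each $J$, so by (F3) and constancy, $t\models\mathrm{tag}_J\to P(d)$ iff $P(d)$ is true at the $\mathrm{tag}_J$-worlds of $s$, and $t\models\mathrm{tag}_J\to\neg P(d)$ iff it is false there. Insert this in the definitions.

For $x\in\mathcal R$, $y\in\mathcal C$ let $s_{xy}=\{w\in s:\mathrm{cell}(x,y)\text{ true at }w\}$. No $\mathrm{tag}_J$-world lies in any $s_{xy}$. Call $t\subseteq s$ *full* if $t\not\models N$. By (2) and (F3):
$$t\text{ is full iff it is sorted and each }t\cap s_{xy}\ (x\in\mathcal R,y\in\mathcal C)\text{ has a world with }\beta\text{ true and one with }\beta\text{ false.}\tag{3}$$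

## 11. Support at full states is truth in a three-sorted structure

Now assume that $s\models\sigma_1,\sigma_2$ (and all $\sigma_{p_i}$ in Case B) and $s\not\models N$. Then $s$ is sorted, because unsorted states support $N$; and $s$ is full, so every $s_{xy}$ is nonempty by (3).

**The structure $\mathfrak S$.** By $\sigma_2$, (2) and (F3), for $v\in\mathcal V$ the value of $P(v)$ is constant on the nonempty set $s_{xy}$. Let $\mathrm{Hold}(x,y,v)$ mean that this value is "true". Similarly, in Case B let $p_i(x,y)$ mean that $p_i$ is true on $s_{xy}$. Let $\mathfrak S$ have the sorts $\mathcal R$, $\mathcal C$, $\mathcal V$ (recall $\mathcal R,\mathcal C\subseteq\mathcal V$), the relation $\mathrm{Hold}\subseteq\mathcal R\times\mathcal C\times\mathcal V$, and in Case B the $p_i\subseteq\mathcal R\times\mathcal C$. Let $\mathcal L'$ be its first-order language without identity, built with $\neg,\wedge$ and quantifiers that we write $\forall x{:}R$, $\forall y{:}C$, $\forall v{:}V$; the other connectives and $\exists x{:}R$ etc. are abbreviations. In the third place of $\mathrm{Hold}$ a variable of any sort is allowed. The reserved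 variables $\delta$ and $q_i$ serve as free $V$-variables.

In the grid model, $\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\mathrm{rel}_r)$ will mean $(a,a')\in r$.

**The translation $*$ from $\mathcal L'$ to InqBQ:**
$$\mathrm{Hold}(x,y,v)^*=\mathrm{cell}(x,y)\to P(v),\qquad p_i(x,y)^*=\mathrm{cell}(x,y)\to p_i,\qquad(\theta\wedge\chi)^*=\theta^*\wedge\chi^*,$$
$$(\neg\theta)^*=\theta^*\to N,\qquad(\forall x{:}R\,\theta)^*=\forall x{\in}R\,\theta^*,\ \text{ and likewise for }C,V.$$

**Lemma 6.** For every full $t\subseteq s$, every $\theta\in\mathcal L'$, and every assignment that respects sorts and gives $k_R,k_C,k_V,b,y_0,z$ their values under $g$: $t\models\theta^*$ iff $\mathfrak S\models\theta$.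

*Proof.* Induction on $\theta$, for all full $t\subseteq s$ simultaneously. *Atoms.* By (F3), $t\models\mathrm{cell}(x,y)\to P(v)$ iff $P(v)$ is true on all of $t\cap s_{xy}$. This set is nonempty by (3) and $P(v)$ is constant on $s_{xy}$, so this holds iff $\mathrm{Hold}(x,y,v)$. The case of $p_i$ is the same. *Conjunction* is clear. *Quantifiers.* Full states are sorted, so (2) and the induction hypothesis apply. *Negation.* By the induction hypothesis, all full $t\subseteq s$ agree about $\theta^*$: they support it iff $\mathfrak S\models\theta$. By Lemma 5, a full $t$ supports $\theta^*\to N$ iff $t\not\models\theta^*$, iff $\mathfrak S\not\models\theta$. $\square$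

## 12. Axioms, and the translation of binary second-order logic

In an arbitrary countermodel several individuals may play the part of the same row, so rows are compared by what holds on them. Abbreviate in $\mathcal L'$
$$x\approx x':=\forall y{:}C\,\forall v{:}V\,(\mathrm{Hold}(x,y,v)\leftrightarrow\mathrm{Hold}(x',y,v))\quad\text{for }R\text{-variables},$$
$$y\approx y':=\forall x{:}R\,\forall v{:}V\,(\mathrm{Hold}(x,y,v)\leftrightarrow\mathrm{Hold}(x,y',v))\quad\text{for }C\text{-variables}.$$
These define equivalence relations, and $\mathrm{Hold}$ is invariant under $\approx$ in its first two places.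

**Axioms.**

- Ax0: $\exists x{:}R\,(x\approx x)$ (there is a row).
- Ax1: $\forall x,x'{:}R\,\forall y{:}C\,(\mathrm{Hold}(x,y,x')\to x\approx x')$.
- Ax2: $\forall x{:}R\,\forall y,y'{:}C\,(\mathrm{Hold}(x,y,y')\to y\approx y')$.
- Ax3: $\forall x{:}R\,\exists y{:}C\,\mathrm{Hold}(x,y,\delta)$, and $\forall x,x'{:}R\,\forall y{:}C\,(\mathrm{Hold}(x,y,\delta)\wedge\mathrm{Hold}(x',y,\delta)\to x\approx x')$.
- Ax$_i$ (Case B, $i\in J$): $\exists v{:}V\,\forall x{:}R\,\forall y{:}C\,(p_i(x,y)\leftrightarrow\mathrm{Hold}(x,y,v))$.

Ax1 and Ax2 will say that different cells are disjoint. The value $\delta$ is the diagonal: it matches rows with columns, so that pairs (row, column) can serve as pairs of elements. Ax$_i$ makes $p_i$ invariant under $\approx$.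

**The translation $\dagger$ of BSO into $\mathcal L'$.** Individual variables $a$ become $R$-variables $x_a$, relation variables $Z$ become $V$-variables $z_Z$ (all unreserved). Put
$$(a=a')^\dagger:=x_a\approx x_{a'},\qquad Z(a,a')^\dagger:=\exists y{:}C\,\big(\mathrm{Hold}(x_{a'},y,\delta)\wedge\mathrm{Hold}(x_a,y,z_Z)\big),$$
$$Q_i(a,a')^\dagger:=\exists y{:}C\,\big(\mathrm{Hold}(x_{a'},y,\delta)\wedge\mathrm{Hold}(x_a,y,q_i)\big)\ \text{ in Case A},$$
the latter with $p_i(x_a,y)$ in place of $\mathrm{Hold}(x_a,y,q_i)$ in Case B; connectives and quantifiers are translated homomorphically.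

**The entailment attached to $T'$.** Let $\Phi_{T'}$ consist of $\sigma_1$, $\sigma_2$, $\mathrm{Comp}$, $\mathrm{tag}_V\to P(\delta)$; the formulas $\mathrm{tag}_V\to P(q_i)$ ($i\in J$) in Case A, or $\sigma_{p_i}$ ($i\in J$) in Case B; all $\theta^*$ for the axioms $\theta$; and all $(\theta^\dagger)^*$ for $\theta\in T'$. The conclusion is $N$. If $T'$ and $J$ are finite, so is $\Phi_{T'}$; in general $|\Phi_{T'}|\le\max(|T'|,|J|,\aleph_0)$.

## 13. Every countermodel carries a model of $T'$

**Proposition 7.** If $s\models_g\Phi_{T'}$ and $s\not\models_gN$ in a model $M=(W,D,I)$, then $T'$ has a model of cardinality $\le\min(|W|,|D|)$.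

*Proof.* All hypotheses of Section 11 hold, so $\mathfrak S$ is defined. From $\mathrm{tag}_V\to P(\delta)$ we get $\delta\in\mathcal V$, and $q_i\in\mathcal V$ in Case A (we write $\delta,q_i$ for their values). As $s$ is full, Lemma 6 with $t=s$ shows that $\mathfrak S$ satisfies the axioms and all $\theta^\dagger$, $\theta\in T'$. Let $A=\mathcal R/{\approx}$, nonempty by Ax0.

**Step 1: different cells are disjoint.**
$$\text{If }s_{xy}\cap s_{x'y'}\ne\emptyset,\text{ then }x\approx x'\text{ and }y\approx y'.\tag{4}$$
At a common world, $P(x')$ and $P(y')$ are true. Since $x',y'\in\mathcal V$, their $P$-values are constant on $s_{xy}$, so $\mathrm{Hold}(x,y,x')$ and $\mathrm{Hold}(x,y,y')$. Apply Ax1 and Ax2.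

**Step 2: bound the size of $A$.** Clearly $|A|\le|D|$. By Ax0 and Ax3, $\mathcal C\ne\emptyset$; fix $y\in\mathcal C$. For each class in $A$ pick a representative $x$ and a world $w_x\in s_{xy}$. By (4), different classes get different worlds. So $|A|\le|W|$.

**Step 3: every relation between row classes and column classes has a name.** We claim:
$$\text{for every }X\subseteq(\mathcal R/{\approx})\times(\mathcal C/{\approx})\text{ there is }v\in\mathcal V\text{ with }\mathrm{Hold}(x,y,v)\Leftrightarrow([x],[y])\in X\text{ for all }x\in\mathcal R,\,y\in\mathcal C.\tag{5}$$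
Form the selecting state
$$t=\{w\in s:\text{ for all }x\in\mathcal R,\,y\in\mathcal C\text{ with }w\in s_{xy}:\ \beta\text{ true at }w\Leftrightarrow([x],[y])\in X\}.$$
Tag worlds of $s$ lie in no $s_{xy}$, so all of them are in $t$ and $t$ is sorted. Given $x,y$, fullness of $s$ and (3) give a world $w\in s_{xy}$ at which $\beta$ is true iff $([x],[y])\in X$. If also $w\in s_{x'y'}$, then $[x']=[x]$ and $[y']=[y]$ by (4), so the condition imposed by $(x',y')$ is the same one. Hence $w\in t$, and $t\cap s_{xy}\ne\emptyset$ for all $x,y$. By (2), $t\not\models N_1$. Moreover $\beta$ is constant on each $t\cap s_{xy}$, so by (2) and (F3) $t$ supports the antecedent of $\mathrm{Comp}$. Since $s\models\mathrm{Comp}$ and $t\not\models N_1$, there is $v\in\mathcal V$ such that for all $x\in\mathcal R$, $y\in\mathcal C$, $P(v)$ and $\beta$ agree at every world of $t\cap s_{xy}$. This set is nonempty and $P(v)$ is constant on $s_{xy}$, so $\mathrm{Hold}(x,y,v)$ iff $([x],[y])\in X$.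

**Step 4: turn names into binary relations on $A$.** For $v\in\mathcal V$ let
$$v^A=\{([x],[x']):\exists y\in\mathcal C\ (\mathrm{Hold}(x',y,\delta)\wedge\mathrm{Hold}(x,y,v))\}.$$
Membership does not depend on representatives, by invariance of $\mathrm{Hold}$. We show that every $Y\subseteq A\times A$ is some $v^A$. Let
$$X=\{([x],[y]):\exists x'\in\mathcal R\ (\mathrm{Hold}(x',y,\delta)\wedge([x],[x'])\in Y)\},$$
again independent of representatives, and take $v$ from (5). If $([x],[x'])\in Y$, pick $y$ with $\mathrm{Hold}(x',y,\delta)$ by Ax3; then $([x],[y])\in X$, so $\mathrm{Hold}(x,y,v)$ and $([x],[x'])\in v^A$. Conversely, let $([x],[x'])\in v^A$ via $y$. Then $\mathrm{Hold}(x',y,\delta)$ and $([x],[y])\in X$, so there is $x''$ with $\mathrm{Hold}(x'',y,\delta)$ and $([x],[x''])\in Y$. By the second part of Ax3, $x''\approx x'$. So $([x],[x'])\in Y$.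

**Step 5: transfer truth.** Interpret $Q_i$ on $A$ by $q_i^A$ in Case A, and in Case B by $\{([x],[x']):\exists y\in\mathcal C\,(\mathrm{Hold}(x',y,\delta)\wedge p_i(x,y))\}$, which is well defined by Ax$_i$. By induction, for every BSO formula $\theta$, $\mathfrak S\models\theta^\dagger$ iff $A\models\theta$, under corresponding assignments ($x\mapsto[x]$ for individuals, $v\mapsto v^A$ for relations). The atomic cases are the definitions; the relation quantifier step uses $\{v^A:v\in\mathcal V\}=\mathcal P(A\times A)$ from Step 4. Hence $A\models T'$. $\square$

## 14. The grid model as a $\Sigma$-model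

**Proposition 8.** If $T'$ is satisfiable, then $\Phi_{T'}\not\models_{\mathrm{InqBQ}}N$.

*Proof.* Let $\mathfrak A\models T'$ have universe $A$. Take $W$, $D$ and $[d]$ from Section 9; in Case B add to $D$ an element $c_f$ with $[c_f]=Q_f^{\mathfrak A}\times\{0,1\}$ for each rigid function symbol $f\in J$. Put $P_w=\{d:w\in[d]\}$. For every $w$, $P_w\ne\emptyset$ (as $\mathrm{mark}_J\in P_{\omega_J}$ and $\mathrm{row}_a\in P_{(a,a',j)}$) and $o\notin P_w$. In Case B let $|p_i|:=Q_i^{\mathfrak A}\times\{0,1\}$.

**Step 1: interpret $\Sigma$ so that $P$ and the $p_i$ come out right.** Let $g(k_J)=\mathrm{mark}_J$, $g(b)=\mathrm{bit}$, $g(\delta)=\mathrm{rel}_{\{(a,a):a\in A\}}$, $g(y_0)=g(z)=o$, and $g(q_i)=\mathrm{rel}_{Q_i^{\mathfrak A}}$ in Case A.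

- If $\rho$ is a relation symbol other than $=$: $M_w\models\rho(d_1,\dots,d_n)$ iff $d_1\in P_w$; if $=$ is in $\Sigma$, let $\sim_w$ be true identity. Then $P(d)$ is true at $w$ iff $d\in P_w$.
- If $\rho$ is $=$: let $\sim_w$ have exactly the two classes $P_w$ and $D\setminus P_w\ni o$. Then $P(x)=\neg(x=y_0)$ is true of $d$ at $w$ iff $d\not\sim_wo$ iff $d\in P_w$. In this case all other relation symbols are $0$-ary.
- Case B, $i\in J$: a relation symbol $i$ is interpreted at $w$ as the full relation if $w\in|p_i|$ and as empty otherwise. A non-rigid function symbol $i$ is interpreted at $w$ as a constant function, with a value in $P_w$ if $w\in|p_i|$ and with value $o$ otherwise. A rigid function symbol $i$ is the constant function with value $c_i$ at all worlds. In each case $p_i$ is true exactly at the worlds of $|p_i|$.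
- All remaining symbols: relations empty, functions constant with value $o$.

Constant functions and full or empty relations are compatible with every equivalence relation, so $\sim_w$ is a congruence. Rigid symbols are rigid.

**Step 2: tags, sorts and cells at $s=W$.** $\mathrm{tag}_J$ is true exactly at $\omega_J$. So $W$ is sorted, and $W\models\sigma_1$ because there is one $\mathrm{tag}_J$-world for each $J$. Reading off the table (the $c_f$ and $\mathrm{bit}$ do not have $P$ at $\omega_V$),
$$\mathcal V=\{\mathrm{row}_a\}\cup\{\mathrm{col}_a\}\cup\{\mathrm{rel}_r\}\cup\{\mathrm{mark}_V\},\qquad\mathcal R=\{\mathrm{row}_a:a\in A\},\qquad\mathcal C=\{\mathrm{col}_a:a\in A\};$$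
note $\mathrm{mark}_R\notin\mathcal V$. Further $s_{\mathrm{row}_a,\mathrm{col}_{a'}}=\{(a,a',0),(a,a',1)\}$, with $\beta$ false at the first world and true at the second. By (3), $W\not\models N$.

**Step 3: the remaining structural premises.** For $v\in\mathcal V$, the set $[v]$ restricted to cell worlds does not depend on the last coordinate; neither does $|p_i|$. By (2) and (F3), $W\models\sigma_2$ and $W\models\sigma_{p_i}$. As $\delta$ and the $q_i$ take values of the form $\mathrm{rel}_r\in\mathcal V$, also $W\models\mathrm{tag}_V\to P(\delta)$ and $W\models\mathrm{tag}_V\to P(q_i)$.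

**Step 4: $\mathrm{Comp}$.** Let $t\subseteq W$ support its antecedent. If $t$ is not sorted, $t\models N_1$. If $t$ is sorted and $t\cap s_{xy}=\emptyset$ for some $x\in\mathcal R$, $y\in\mathcal C$, then $t\models N_1$ by (2). Otherwise, by (2) and (F3), each $t\cap s_{\mathrm{row}_a,\mathrm{col}_{a'}}$ is a nonempty set on which $\beta$ is constant, that is, it contains exactly one world. Put $r=\{(a,a'):(a,a',1)\in t\}$. At $(a,a',1)\in t$ both $\beta$ and $P(\mathrm{rel}_r)$ are true; at $(a,a',0)\in t$ both are false, since then $(a,a',1)\notin t$. So $v=\mathrm{rel}_r\in\mathcal V$ witnesses the consequent.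

**Step 5: the translated axioms.** Now Lemma 6 applies to the full state $W$. In $\mathfrak S$,
$$\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\mathrm{rel}_r)\Leftrightarrow(a,a')\in r,\quad\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\mathrm{row}_{a''})\Leftrightarrow a=a'',\quad\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\mathrm{col}_{a''})\Leftrightarrow a'=a'',$$
and $\mathrm{Hold}(\cdot,\cdot,\mathrm{mark}_V)$ never holds. If $a\ne a''$, then $\mathrm{row}_a$ and $\mathrm{row}_{a''}$ are distinguished by the value $\mathrm{row}_a$; columns likewise. So $\approx$ is equality on $\mathcal R$ and on $\mathcal C$. Ax0 holds as $A\neq\emptyset$; Ax1 and Ax2 hold by the second and third equivalence; Ax3 holds because $\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},\delta)$ iff $a=a'$; Ax$_i$ holds with $v=\mathrm{rel}_{Q_i^{\mathfrak A}}$.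

**Step 6: the translated theory.** Identify $\mathrm{row}_a$ with $a$. In $Z(a,a')^\dagger$ the only possible $y$ is $\mathrm{col}_{a'}$, so a value $v$ codes the relation $\{(a,a'):\mathrm{Hold}(\mathrm{row}_a,\mathrm{col}_{a'},v)\}$. These relations are exactly the elements of $\mathcal P(A\times A)$: each $r$ is coded by $\mathrm{rel}_r$, and every value codes some relation. Also $Q_i$ is coded as $Q_i^{\mathfrak A}$ in both cases. So $\mathfrak S\models\theta^\dagger$ for all $\theta\in T'$. By Lemma 6, $W$ supports $\theta^*$ for all axioms $\theta$ and $(\theta^\dagger)^*$ for all $\theta\in T'$. Thus $W\models_g\Phi_{T'}$ and $W\not\models_gN$. $\square$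

## 15. The least $\kappa$ is $L(\lambda)$

**Proof of Theorem 1.** Coincidence at $L(\lambda)$ is Proposition 3 with $\nu=\lambda$. Let $\kappa<L(\lambda)$. Since $L(\lambda)>\aleph_0$, there is a satisfiable SO theory $T$ with $|T|\le\lambda$ and $\mu(T)>\max(\kappa,\aleph_0)$. Let $T'$ be as in Lemma 4, applied with $\max(\kappa,\aleph_0)$. Its vocabulary has size $\le\lambda$. If it is uncountable, then $\lambda=|\Sigma|$, so its size is $\le|\Sigma|$ and Case B is available; otherwise we are in Case A. By Proposition 8, $\Phi_{T'}\not\models_{\mathrm{InqBQ}}N$. By Proposition 7, every countermodel satisfies $|W|\ge\mu(T')>\kappa$, so $\Phi_{T'}\models_{\mathrm{InqBQ}_\kappa}N$. Hence $\models_{\mathrm{InqBQ}_\kappa}\ne\models_{\mathrm{InqBQ}}$. By monotonicity, $L(\lambda)$ is the least $\kappa$ with coincidence. $\square$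

## 16. Bounds for fewer premises, and bounds on the domain

**Proof of Theorem 2(1).** The upper bounds are Proposition 3, which bounds $|W|$ and $|D|$ at once. For the lower bound with infinite $\nu$, let $\nu'=\min(\nu,\lambda)$ and $\kappa<L(\nu')$. Run the proof of Theorem 1 with a theory $T$ of size $\le\nu'$ and $\mu(T)>\max(\kappa,\aleph_0)$. Then $T'$ and its vocabulary have size $\le\nu'\le\lambda$, so Case A or Case B is available as before, and $|\Phi_{T'}|\le\nu'\le\nu$. By Proposition 7 all countermodels have $|W|>\kappa$ and $|D|>\kappa$. So agreement fails at $\kappa$, whether one bounds $|W|$, $|D|$, or both.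

For finitely many premises let $\kappa<\ell$. Since $\ell>\aleph_0$, there is a sentence $\theta$ with $\mu(\{\theta\})>\max(\kappa,\aleph_0)$. With $T=\{\theta\}$, both $T'$ and its vocabulary are finite; so Case A applies for every non-degenerate $\Sigma$, and $\Phi_{T'}$ is finite. Again every countermodel has $|W|,|D|>\kappa$.

Finally, for finite $\Phi$, $\Phi\models\psi$ is equivalent to validity of $\bigwedge\Phi\to\psi$, in InqBQ and in each approximation: a substate $t$ of a state $s$ with $t\models\bigwedge\Phi$ and $t\not\models\psi$ is itself a counterexample to $\Phi\models\psi$ in the same model, and conversely one takes $t=s$. $\square$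

## 17. Size and cofinality of $L(\nu)$ and $\ell$

**Proof of Theorem 2(2).** Let $T$ be satisfiable and relational, with $|T|\le\nu$ (respectively, $T$ finite). Let $T^U$ be the relativization of $T$ to a new unary predicate $U$, together with $U\ne\emptyset$; in a model of $T^U$, the set $U$ carries a model of $T$, so $|U|\ge\mu(T)$.

**Step 1: not attained.** Let $T^+=T^U\cup\{\forall X\,\exists e\,\forall a\,(U(a)\to(aEe\leftrightarrow X(a)))\}$, with $X$ unary and $E$ a new binary symbol. It is satisfiable: take a model $U$ of $T$, the universe $U\sqcup\mathcal P(U)$, and membership as $E$. In any model, different subsets of $U$ need different elements $e$, so its size is $\ge2^{|U|}\ge2^{\mu(T)}$. Hence $\mu(T)<\mu(T^+)\le L(\nu)$ (respectively $\le\ell$).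

**Step 2: beth fixed points.** Let $\mu(T)\ge\aleph_0$. With new binary $<,B,E$ and $B_u=\{x:B(u,x)\}$, let $T^b$ be $T^U$ together with: $<$ well-orders $U$; each $B_u$ ($u\in U$) is infinite; for all $u<u'$ in $U$ and all $X$ there is $e\in B_{u'}$ with $\forall x\in B_u\,(xEe\leftrightarrow X(x))$. It is satisfiable: well-order a model $U$ of $T$ in type $|U|$, let $B_u$ be $V_{\omega+\gamma}$ for the $\gamma$-th element $u$ (disjoint from $U$), and let $E$ be membership; a subset of $V_{\omega+\gamma}$ is an element of $V_{\omega+\gamma+1}$. In any model $|B_{u'}|\ge2^{|B_u|}$ for $u<u'$, so by induction $|B_u|\ge\beth_\gamma$ for the $\gamma$-th $u$. The order type of $U$ is at least $\mu(T)$, as $|U|\ge\mu(T)$. So the model has size at least $\sup_{\gamma<\mu(T)}\beth_\gamma=\beth_{\mu(T)}$, because the infinite cardinal $\mu(T)$ is a limit ordinal. Thus $\beth_{\mu(T)}\le\mu(T^b)\le L(\nu)$. By Step 1, $L(\nu)$ is a supremum of cardinals $\mu(T)<L(\nu)$, and those that are infinite suffice since $L(\nu)>\aleph_0$. So $L(\nu)$ is a limit ordinal approached by these $\mu(T)$, and $\beth_{L(\nu)}=\sup_T\beth_{\mu(T)}\le L(\nu)$.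 Always $\beth_\alpha\ge\alpha$, so $L(\nu)=\beth_{L(\nu)}$. As $L(\nu)$ is a limit ordinal, $\beth_{L(\nu)}$ is a strong limit. The same argument with finite $T$ gives $\ell=\beth_\ell$.

**Step 3: $L(\nu)>\nu$.** The theory saying that $\nu$ constants are pairwise distinct has size $\nu$ and $\mu\ge\nu$. By Step 1, $L(\nu)>\nu$.

**Step 4: cofinality.** Let $\kappa_i<L(\nu)$ for $i<\nu$. Choose satisfiable $T_i$ with $|T_i|\le\nu$, in disjoint relational vocabularies, with $\mu(T_i)>\kappa_i$. Then $T=\bigcup_{i<\nu}T_i^{U_i}$ has size $\le\nu$ and is satisfied by a disjoint union of models. So $\sup_i\kappa_i\le\mu(T)<L(\nu)$ by Step 1. Hence $\mathrm{cf}\,L(\nu)>\nu$. Up to renaming, theories of size $\le\nu$ use symbols from a fixed stock of $\nu$ symbols of each arity; there are $\nu$ sentences over it and at most $2^\nu$ theories. As the supremum is not attained, the values $\mu(T)$ form an unbounded subset of $L(\nu)$ of size $\le2^\nu$. So $\mathrm{cf}\,L(\nu)\le2^\nu$. In the same way $\ell$ is a non-attained supremum of countably many cardinals, so $\mathrm{cf}\,\ell=\omega$.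

**Step 5: strict inequalities.** We have $\ell\le L(\aleph_0)$ and $\mathrm{cf}\,\ell=\omega<\mathrm{cf}\,L(\aleph_0)$, so $\ell<L(\aleph_0)$. We have $L(\nu)\le L(2^\nu)$ and $\mathrm{cf}\,L(\nu)\le2^\nu<\mathrm{cf}\,L(2^\nu)$, so $L(\nu)<L(2^\nu)$. $\square$

## 18. Least levels $V_\alpha$ with a given property

**Proof of Theorem 2(3).**

**Step 1: an SO sentence $Z$ whose models are, up to isomorphism, exactly the $(V_\alpha,\in)$ with $\alpha>\omega$ limit.** Write $z\subseteq h'$ for $\forall u\,(uEz\to uEh')$. Call $v$ a *level* if there is a set $H\ni v$ of elements such that for all $h\in H$: $\forall z\,\big(zEh\leftrightarrow\exists h'\in H\,(h'Eh\wedge z\subseteq h')\big)$. Let $Z$ say: $E$ is extensional; every nonempty set of elements has an $E$-minimal element; for every $x$ and every set $X$ of $E$-members of $x$, some $y$ has exactly $X$ as its set of $E$-members; every $x$ is an $E$-member of a level, and every level is an $E$-member of a level; some element is the first infinite ordinal $\omega$.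

Let a model of $Z$ be given. By the Mostowski collapse we may take it to be $(M,\in)$ with $M$ transitive, and by the third clause $M$ contains all subsets of its elements. Let $H$ be as in the definition of level. For $h\in H$ we get $h=\bigcup\{\mathcal P(h'):h'\in H\cap h\}$, as all these subsets are in $M$. By $\in$-induction each $h'\in H\cap h$ is some $V_{\beta'}$, so $h=\bigcup V_{\beta'+1}$ over these $\beta'$, which is some $V_\beta$. So levels are sets $V_\gamma$. Every element of $M$ lies in a level, and levels are subsets of $M$ by transitivity, so $M$ is the union of its levels. Each level $V_\gamma$ is a member of a level $V_{\gamma'}$, and then $\gamma<\gamma'$; so the ordinals $\gamma$ have no maximum. With $\alpha$ their supremum, $\alpha$ is a limit and $M=V_\alpha$. Since $\omega\in M$, $\alpha>\omega$.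

Conversely, let $\alpha>\omega$ be a limit. For $\gamma<\alpha$, $H=\{V_\beta:\beta\le\gamma\}$ shows that $V_\gamma$ is a level, because $z\in V_\beta$ iff $z\subseteq V_{\beta'}$ for some $\beta'<\beta$. Every $x\in V_\alpha$ lies in some $V_\gamma$ with $\gamma<\alpha$, and $V_\gamma\in V_{\gamma+1}$. The other clauses are clear.

**Step 2: $\alpha(\varphi,r)<L(\aleph_0)$ and $\alpha(\varphi,\emptyset)<\ell$.** Suppose $\alpha=\alpha(\varphi,r)$ exists. Let $T$ consist of $Z$, $\varphi(c)$, "$c\subseteq\omega$", the sentences "$n\in c$" for $n\in r$, and "$n\notin c$" for $n\in\omega\setminus r$. Its models are, up to isomorphism, the $(V_\beta,\in,r)$ with $\beta>\omega$ limit and $V_\beta\models\varphi(r)$. The least such $\beta$ is $\alpha$, and $|V_\beta|$ does not decrease with $\beta$, so $\mu(T)=|V_\alpha|\ge|\alpha|$. By Theorem 2(2) $\mu(T)<L(\aleph_0)$, so $|\alpha|<L(\aleph_0)$, and therefore $\alpha<L(\aleph_0)$ since $L(\aleph_0)$ is a cardinal. For $r=\emptyset$ the finite theory $\{Z,\exists c\,(c=\emptyset\wedge\varphi(c))\}$ gives $\alpha<\ell$ in the same way.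

**Step 3: the $\alpha(\varphi,r)$ exceed every $\mu(T)$.** Let $T$ be countable and satisfiable with $\mu(T)$ infinite. Up to renaming, $T$ is in a fixed computable relational vocabulary with infinitely many symbols of each arity; code $T$ by a set $r\subseteq\omega$ of sentence numbers. Let $\varphi(r)$ say: there is a structure whose universe is an infinite cardinal (initial ordinal) $\mu$ and which satisfies all SO sentences coded in $r$.

We check that $V_\alpha$, for limit $\alpha>\mu$, evaluates this correctly. Code $n$-tuples as functions from $n$; tuples from $\mu$ are finite sets built inside some $V_\beta$, $\beta<\mu$, hence lie in $V_\mu$. So relations on $\mu$ are in $V_{\mu+1}$. A structure on $\mu$, as a function from symbols (natural numbers) to relations, is in $V_{\mu+4}$: the pairs are in $V_{\mu+3}$. Assignments of elements and relations to variables are in $V_{\mu+4}$, and the set of all assignments is in $V_{\mu+5}$. The satisfaction relation, a set of pairs of a formula number and an assignment, is in $V_{\mu+7}$. All these belong to $V_{\mu+\omega}\subseteq V_\alpha$. The satisfaction relation is the unique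 relation obeying Tarski's clauses, whose quantifiers are bounded by these sets. So $V_\alpha$ evaluates SO satisfaction on $\mu$ correctly. It also recognizes correctly whether $\mu$ is an initial ordinal, since an injection of $\mu$ into a smaller ordinal is a subset of $V_\mu$.

Hence, for limit $\alpha>\omega$, $V_\alpha\models\varphi(r)$ iff $T$ has a model on some infinite cardinal $\mu<\alpha$. For $\alpha=\mu(T)+\omega$ this is true, so $\alpha(\varphi,r)$ exists; and whenever it is true, $\mu(T)\le\mu<\alpha$. So $\alpha(\varphi,r)>\mu(T)$. Since $L(\aleph_0)>\aleph_0$, the infinite values $\mu(T)$ have supremum $L(\aleph_0)$, and with Step 2 we get $\sup\alpha(\varphi,r)=L(\aleph_0)$. If $T$ is a single sentence, its code is one natural number, which is definable and can be built into $\varphi$, with parameter $\emptyset$. This gives $\ell=\sup_\varphi\alpha(\varphi,\emptyset)$.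

**Step 4: measurable cardinals.** Let $\varphi$ say "there is a measurable cardinal". For limit $\alpha$ and $\kappa<\alpha$, the ultrafilters on $\kappa$, the families of subsets of $\kappa$ and the sequences of subsets used to test completeness all belong to $V_{\kappa+\omega}\subseteq V_\alpha$, so $V_\alpha$ evaluates measurability of its elements correctly. If there is a measurable cardinal, the least one is $<\alpha(\varphi,\emptyset)<\ell$. $\square$

## 19. Non-compactness and the complexity of validity

**Proof of Theorem 2(4).**

**Step 1: non-compactness.** Let $T'$ be the BSO theory in one binary symbol $Q$ that says: $\{a:Q(a,a)\}$ is finite (every binary relation that is the graph of an injection of this set into itself has it as range), and, for each $n$, $\{a:Q(a,a)\}$ has at least $n$ elements. $T'$ is unsatisfiable, so $\Phi_{T'}\models N$ by Proposition 7. Let $\Phi_0\subseteq\Phi_{T'}$ be finite. There is a finite $T_0\subseteq T'$, taken over the same vocabulary $\{Q\}$, with $\Phi_0\subseteq\Phi_{T_0}$. $T_0$ has a finite model, so $\Phi_{T_0}\not\models N$ by Proposition 8, and hence $\Phi_0\not\models N$. The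 vocabulary is finite, so Case A applies for every non-degenerate $\Sigma$.

**Step 2: from InqBQ-validity to SO-validity.** Let $\Sigma$ be finite. The construction of Section 6 with $\Phi=\emptyset$ computably sends a formula $\psi$ to an SO sentence $\chi$ over a finite vocabulary (the conjunction of $\Theta$) that is satisfiable iff $\psi$ is not valid. So $\psi$ is valid iff $\neg\chi$ is valid.

**Step 3: from SO-validity to InqBQ-validity.** Let $\theta$ be an SO sentence over a finite vocabulary, relational without loss of generality. Let $\theta_1$ be the conjunction of "the universe is infinite" and $\exists U\,(U\ne\emptyset\wedge\theta^U)$, with $\theta^U$ the relativization. Then $\theta$ is satisfiable iff $\theta_1$ is (add infinitely many elements to a model of $\theta$; conversely, restrict to $U$), and all models of $\theta_1$ are infinite. Let $T'=\{\mathrm{pair},\theta_1^\circ\}$ as in Lemma 4. As there, $T'$ is satisfiable iff $\theta_1$ is. By Propositions 7 and 8, $T'$ is satisfiable iff $\Phi_{T'}\not\models N$, and this holds iff $\bigwedge\Phi_{T'}\to N$ is not valid; $\Phi_{T'}$ is finite and computed from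 $\theta$. Applying this to $\neg\theta$, we get a formula that is valid iff $\neg\theta$ is unsatisfiable, iff $\theta$ is valid.

**Step 4: not r.e.** Steps 2 and 3 are many-one reductions in both directions. By categoricity of second-order arithmetic, an arithmetical sentence $\eta$ is true in $\mathbb N$ iff the SO sentence "second-order Peano arithmetic implies $\eta$" is valid. So truth in $\mathbb N$, which is not r.e., reduces to SO validity, and SO validity is not r.e. Hence neither is the set of valid InqBQ-formulas over a finite non-degenerate $\Sigma$. $\square$
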